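\title{A decidable set outside P/poly that reduces nonadaptively to the random strings of a universal prefix machine}

\begin{abstract}
For a universal prefix machine $U$ let $R_{K_U}$ be the set of strings $x$ with $K_U(x)\ge|x|$. We disprove the conjecture that no decidable set outside $\mathrm{P/poly}$ reduces to any of the sets $R_{K_U}$ by a polynomial-time truth-table reduction: we construct a decidable set $A\notin\mathrm{P/poly}$ and a universal prefix machine $U$ with $A\le^{p}_{\mathrm{tt}}R_{K_U}$. Universality forces only a set of strings of small total measure to be nonrandom. We make further strings nonrandom so as to write bits into $R_{K_U}$, overwrite every forged bit by a heavier correct one, and use dispersers to find room for the writing. The proof is self-contained. Assuming a published disperser with logarithmic seed length and logarithmic entropy loss, the same construction gives one universal prefix machine $U$ such that every computably enumerable set reduces to $R_{K_U}$.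
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Strings are finite words over $\{0,1\}$, the length of $x$ is $|x|$, and $\log=\log_2$. A \emph{prefix machine} is a Turing machine $M$ whose domain $\{d: M(d)\text{ halts}\}$ is prefix-free: no element of the domain is a proper initial segment of another. For such a machine put $K_M(x)=\min\{|d|: M(d)=x\}$, with $\min\emptyset=\infty$. A prefix machine $U$ is \emph{universal} if for every prefix machine $M$ there is a constant $c_M$ such that $K_U(x)\le K_M(x)+c_M$ for all $x$. Universal prefix machines exist, and the complexity functions of any two of them differ by a bounded amount. The set of \emph{random strings} relative to $U$ is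
\[
R_{K_U}=\{x: K_U(x)\ge |x|\},
\]
the set of strings that $U$ cannot produce from a program shorter than the string itself.

We write $A\le^{p}_{\mathrm{tt}}B$ if $A$ reduces to $B$ by a polynomial-time truth-table (nonadaptive) reduction: a polynomial-time algorithm computes from the input $x$ a list of queries $z_1,\dots,z_m$, and a second polynomial-time algorithm decides whether $x\in A$ from $x$ and the bits $[z_1\in B],\dots,[z_m\in B]$. Here $[\,\cdot\,]$ is $1$ for a true statement and $0$ for a false one. Further, $\Delta^0_1$ is the class of decidable languages, $\mathrm{P/poly}$ is the class of languages decided by circuit families of polynomial size, and c.e.\ stands for computably enumerable.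

Two known results describe the power of $R_{K_U}$ as a nonadaptive oracle. For every universal prefix machine $U$,
\[
\mathrm{BPP}\subseteq\{A: A\le^{p}_{\mathrm{tt}}R_{K_U}\},
\]
and, by \cite[Theorem 8]{limits},
\[
\Delta^0_1\cap\bigcap_U\{A: A\le^{p}_{\mathrm{tt}}R_{K_U}\}\subseteq\mathrm{PSPACE},
\]
where $U$ ranges over all universal prefix machines. The second result says that for every decidable $A\notin\mathrm{PSPACE}$ \emph{some} universal $U$ gives $A\not\le^{p}_{\mathrm{tt}}R_{K_U}$. One may ask whether there is a decidable set that fails to reduce to $R_{K_U}$ for \emph{every} universal $U$. The following conjecture is made in \cite{limits}.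

\begin{quote}
\textbf{Conjecture.} For every decidable set $A\notin\mathrm{P/poly}$ and every universal prefix machine $U$, we have $A\not\le^{p}_{\mathrm{tt}}R_{K_U}$.
\end{quote}

\subsection{Short, long and intermediate queries}\label{sec:heuristic}

To see why $\mathrm{P/poly}$ is a plausible bound, sort the queries of a reduction by length, on an input $x$ of length $n$.

Short queries give no more than polynomial advice. If all queries have length at most $a\log n$, then the answers to all of the fewer than $2n^{a}$ strings of such length can be wired into a circuit, and $A\in\mathrm{P/poly}$.

Very long queries give nothing. The $j$-th query $z$ is computed from $x$ and $j$, and $j$ has a self-delimiting description of $O(\log n)$ bits, so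
\begin{equation}\label{eq:long}
K_U(z)\le K_U(x)+O(\log n).
\end{equation}
Every query longer than the right side is nonrandom.

In between, nonrandom strings are scarce. For a set $S$ of strings define its \emph{measure}
\[
\mu(S)=\sum_{z\in S}2^{-|z|}.
\]
Kraft's inequality states that $\mu(S)\le1$ for every prefix-free set $S$; applied to shortest programs it gives $\sum_z2^{-K_M(z)}\le1$ for every prefix machine $M$. A nonrandom $z$ has $2^{-|z|}\le\frac12 2^{-K_U(z)}$, so the complement of $R_{K_U}$ has measure at most $\frac12$: the fractions of nonrandom strings at the different lengths have a finite sum. One would therefore guess that a query of more than logarithmic length is either nonrandom because the reduction itself has produced it cheaply, or else random, and that only the short queries carry information. This guess is wrong for suitable $U$.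

\subsection{Results}

\begin{theorem}\label{thm:main}
There are a decidable set $A\notin\mathrm{P/poly}$ and a universal prefix machine $U$ such that $A\le^{p}_{\mathrm{tt}}R_{K_U}$.
\end{theorem}

So the conjecture is false. There is no conflict with \cite[Theorem 8]{limits}: that theorem provides, for a decidable $A\notin\mathrm{PSPACE}$, some machine for which no reduction exists, while Theorem~\ref{thm:main} builds a particular machine for which one does. The proof of Theorem~\ref{thm:main} is complete in this paper.

The second result depends on a statement about explicit dispersers, Statement~(D) of Section~\ref{sec:halt}, which we quote from Ta-Shma, Umans and Zuckerman \cite{tuz} and do not reprove. Let $\mathrm{HALT}=\{\langle j,x\rangle:\varphi_j(x)\text{ halts}\}$, where $\varphi_0,\varphi_1,\dots$ is a standard enumeration of the partial computable functions and $\langle\cdot,\cdot\rangle$ is a standard polynomial-time pairing.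

\begin{theorem}\label{thm:halt}
Assume Statement~(D). There is a universal prefix machine $U$ with
\[
\{A: A\le^{p}_{\mathrm{tt}}R_{K_U}\}=\{A: A\le^{p}_{\mathrm{tt}}\mathrm{HALT}\}.
\]
This class contains every c.e.\ set, and hence contains $\Delta^0_1$.
\end{theorem}

Granting Statement~(D), then, no decidable set $A$ at all satisfies $A\not\le^{p}_{\mathrm{tt}}R_{K_U}$ for every universal $U$. Theorem~\ref{thm:main} does not depend on Statement~(D) or on Theorem~\ref{thm:halt}.

Both theorems come from one Encoding Theorem (Theorem~\ref{thm:encoding}). Section~\ref{sec:game} replaces the construction of $U$ by a game about measure, and Section~\ref{sec:toy} solves the game for a single bit and lists what breaks for many bits. Section~\ref{sec:code} sets up the code and the decoder, and Sections~\ref{sec:construction} and~\ref{sec:verification} prove the Encoding Theorem. Section~\ref{sec:disperser} constructs the disperser needed for Theorem~\ref{thm:main}, and Sections~\ref{sec:proofmain} and~\ref{sec:halt} deduce the two theorems.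

\section{From machines to a game on measure}\label{sec:game}

We need to know how much freedom universality leaves in the choice of the nonrandom strings. The tool is the following textbook converse of Kraft's inequality.

\medskip\noindent\textbf{Kraft--Chaitin theorem.} \emph{Let $(n_1,z_1),(n_2,z_2),\dots$ be a computably enumerated finite or infinite list of pairs of a natural number and a string, with $\sum_j2^{-n_j}\le1$. Then there are a prefix machine $M'$ and distinct strings $d_j$ with $|d_j|=n_j$ and $M'(d_j)=z_j$ such that the domain of $M'$ is $\{d_1,d_2,\dots\}$.}
\medskip

Fix once and for all a universal prefix machine $V$, and put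
\[
c=21,\qquad \delta=2^{-22},\qquad F=\{z: K_V(z)<|z|-c\}.
\]
We call $F$ the set of \emph{forced} strings.

\begin{lemma}\label{lem:game}
The set $F$ is c.e.\ and $\mu(F)\le\delta$. For every c.e.\ set $E$ with $\mu(E)\le\frac14$ there is a universal prefix machine $U$ such that the complement of $R_{K_U}$ is $F\cup E$.
\end{lemma}

\begin{proof}
To enumerate $F$, run $V$ on all programs in parallel and list $z$ when a program of length less than $|z|-c$ outputs it. For $z\in F$ we have $|z|\ge K_V(z)+c+1$, so $\mu(F)\le2^{-c-1}\sum_z2^{-K_V(z)}\le\delta$.

Every $z\in E$ has $2^{-|z|}\le\frac14$, so $|z|\ge2$. When $z$ first appears in the enumeration of $E$, list the pair $(|z|-2,z)$. Since $\sum_{z\in E}2^{-(|z|-2)}=4\mu(E)\le1$, the Kraft--Chaitin theorem gives a prefix machine $M'$ that has exactly one program for each $z\in E$, of length $|z|-2$, and no other programs. Define $U(0^cp)=V(p)$ and $U(1d)=M'(d)$, and let $U$ diverge on all other inputs. The domain of $U$ is prefix-free, because the domains of $V$ and $M'$ are and the two kinds of programs differ in the first bit. Since $K_U\le K_V+c$, the machine $U$ is universal. Finally $K_U(z)=K_V(z)+c$ for $z\notin E$ and $K_U(z)=\min(K_V(z)+c,|z|-1)$ for $z\in E$.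 Hence $K_U(z)<|z|$ if and only if $K_V(z)+c<|z|$ or $z\in E$.
\end{proof}

From now on machines disappear. An \emph{adversary} enumerates the set $F$, about which we use only that it is c.e.\ and has measure at most $\delta$. We watch this enumeration and enumerate a set $E$ of measure at most $\frac14$. The strings in $D=F\cup E$ are \emph{dead}; a dead string stays dead. A decoder with nonadaptive access to the final set $D$ has to recover the bits that we want to store. Two features of the game deserve notice. The set $F$ depends on $V$ alone and not on $E$, so there is no circularity. And the enumeration of $E$ has no time bound: only the decoder must be fast, and all slow computation is done by $U$.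

\section{One bit, and what changes for many bits}\label{sec:toy}

\subsection{Storing one bit}

Suppose that we have to store one bit, which is $0$ at first and may change to $1$ at a later time that we cannot foresee. This is how membership in a c.e.\ set behaves. In this subsection we need only $\delta\le\frac1{16}$.

Fix a length $M\ge3$. For $b\in\{0,1\}$ and $2\le m\le M$ let $S_{m,b}$ be the set of strings of length $M$ that begin with $b0^{m-2}1$. These sets are pairwise disjoint, and $S_{m,b}$ has measure $2^{-m}$, which we call its weight. Say that $S_{m,b}$ is a visible signal for $b$ if all its strings are dead. The decoder outputs the bit of a heaviest visible signal, and $0$ if there is none.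

The adversary cannot revive dead strings, but he can forge a signal for the wrong bit. Our strategy is to outbid him. Whenever some visible wrong signal is at least as heavy as every visible correct one, we let $g$ be the largest weight of a visible wrong signal and kill the set of weight $2g$ for the correct bit. If the correct bit is $1$ and nothing is visible, we kill $S_{M,1}$. For example, with $M=10$: the adversary kills $S_{9,1}$ and we kill $S_{8,0}$; he kills $S_{8,1}$ and we kill $S_{7,0}$; the bit changes to $1$, our own $S_{7,0}$ is now the heaviest wrong signal, and we kill $S_{6,1}$. He has spent $3\cdot2^{-9}$ and we have spent $14\cdot2^{-9}$.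

In general our cost is at most $6\delta+2^{-M}$. Since the sets are disjoint and we kill only whole sets, a visible signal that we did not write lies inside $F$; call it forged. Before the change of the bit we answer only signals for $1$, all of them forged, and each answer of weight $2g$ has to be matched by a new forged signal of weight at least $2g$ before we act again. At our first move after the change we either pay $2^{-M}$, or answer a forged signal, or answer one of our own signals for $0$; that signal has weight at most $2\delta$, being itself the answer to a forged one, so the move costs at most $4\delta$. After this move every signal for $0$ that we have to answer is heavier than all signals for $0$ that were visible at the move, so it is forged and new. The forged signals that we answer are thus distinct disjoint subsets of $F$, and the answers to them cost at most $2\delta$ in total. The same count shows $g\le2\delta\le\frac18$ at every move, so the set of weight $2g\le\frac14$ always exists. There are finitely many strings of length $M$, so the play ends, and at its end the decoder is correct.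

The argument uses that the bit changes only once. Each change can force us to double our own last signal, and unboundedly many changes would exhaust any budget.

\subsection{Storing $2^k$ bits}

To defeat circuits of size polynomial in $N$ we have to store one bit for each $y\in\{0,1\}^k$, where $2^k$ is superpolynomial in $N$, and the decoder for $y$ may read only $\mathrm{poly}(N)$ strings. Four difficulties arise.

\emph{Many lengths are needed.} Our budget is bounded, so most $y$ must be served by a signal of weight about $2^{-k}$ or less, which consists of strings of length at least about $k$. But if $y$ has a description of $O(\log N)$ bits, as $y=0^k$ does when $k$ is computable from $N$, then by the argument for \eqref{eq:long} all queries for $y$ of length more than $O(\log N)$ are forced, and its signal must be written on short strings at a cost of $N^{-O(1)}$. A set of $\mathrm{poly}(N)$ strings has measure $2^{-m}$ only if it contains strings of length at most $m+O(\log N)$. So each scale of weights needs its own string length. We call the scales \emph{levels}, and we split the strings of a level into \emph{cells} of polynomial size.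

\emph{Signals must overlap.} At a level with strings much shorter than $k$ there is no room for $2^{k+1}$ disjoint signals. We replace disjoint sets by \emph{blocks} that are pairwise almost independent inside a cell, and ask only that $\frac78$ of a block be dead.

\emph{Overlap helps the adversary.} By killing one whole cell he makes all blocks in it visible at once. The decoder therefore ignores cells with too many dead strings. Inside the remaining cells forging is again expensive (Lemma~\ref{lem:packing}). The adversary can now erase a signal of ours by filling its cell, but this costs him three times what we have written there.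

\emph{After an erasure $y$ needs another cell.} We assign to $y$ polynomially many cells at each level. If all of them are unusable, $y$ moves to a level with shorter strings and pays more. This is affordable if few $y$ are blocked at each level, and a disperser guarantees precisely that.

\section{Dispersers, cells, blocks and signals}\label{sec:code}

For $i\ge8$ put
\[
\lambda=\lambda_i=2^i\ge256,\qquad N=N_i=2^{\lambda}.
\]
The objects with index $i$ form \emph{group} $i$; the index is suppressed when it is clear from the context. Note that $N_{i+1}=N_i^2$, so $\sum_{i\ge8}N_i^{-1}\le2N_8^{-1}=2^{-255}$.

\subsection{Dispersers}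

\begin{definition}\label{def:disperser}
A map $G:\{0,1\}^k\times\{0,1\}^d\to\{0,1\}^w$ is a \emph{disperser with threshold} $K$ if $|G(S\times\{0,1\}^d)|\ge\frac12 2^w$ for every $S\subseteq\{0,1\}^k$ with $|S|\ge K$. The second argument is the \emph{seed}, and the values $G(y,\cdot)$ are the \emph{neighbors} of $y$.
\end{definition}

We use the definition in contrapositive form: if fewer than half of the strings in $\{0,1\}^w$ are marked, then fewer than $K$ strings $y$ have all their neighbors marked. We also use the following observation.

\begin{itemize}
\item[(T)] If $T\subseteq\{0,1\}^L$ contains at least half of $\{0,1\}^L$ and $w\le L$, then the set of initial segments of length $w$ of strings in $T$ contains at least half of $\{0,1\}^w$, because each string of length $w$ has exactly $2^{L-w}$ extensions of length $L$.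
\end{itemize}

\begin{definition}\label{def:admissible}
Let $i_0\ge8$ and $C\in\mathbb N$. A sequence $(k_i)_{i\ge i_0}$ with $1\le k_i\le N_i$ and $k_i$ computable in time $\mathrm{poly}(N_i)$ is \emph{admissible with constant $C$} if there are numbers $d_i=O(\lambda_i)$ such that for all $i\ge i_0$ and all $u\ge1$ with $(2u+C)\lambda_i\le k_i$ there is a disperser
\[
G_{i,u}:\{0,1\}^{k_i}\times\{0,1\}^{d_i}\to\{0,1\}^{2u\lambda_i}
\]
with threshold $N_i^{2u+C}$, computable in time $\mathrm{poly}(N_i)$ uniformly in $i$ and $u$.
\end{definition}

The range of $G_{i,u}$ has $N^{2u}$ elements, so the threshold exceeds the size of the range by the polynomial factor $N^C$ only, and each $y$ has at most $2^{d_i}=\mathrm{poly}(N)$ neighbors. An admissible sequence stays admissible when $i_0$ is increased.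

\begin{proposition}\label{prop:disperser}
The sequence $k_i=2^{i+\lfloor i/2\rfloor}$, $i\ge8$, is admissible with constant $C=0$.
\end{proposition}

The proof is independent of the rest and is given in Section~\ref{sec:disperser}. What matters for Theorem~\ref{thm:main} is that $k_i/\log N_i=2^{\lfloor i/2\rfloor}$ tends to infinity.

\subsection{Levels and cells}

Fix an admissible sequence $(k_i)_{i\ge i_0}$ with constant $C$ and an odd integer $\kappa\ge C+7$. In group $i$ write $k=k_i$, $d=d_i$ and $q=N^\kappa$. Represent $\mathbb F_q$ as $\mathbb F_2[X]$ modulo the lexicographically first irreducible polynomial of degree $\kappa\lambda$; exhaustive search with trial division finds it in time $\mathrm{poly}(q)=\mathrm{poly}(N)$. This identifies $\mathbb F_q$ with $\{0,1\}^{\kappa\lambda}$. For $0\le s\le\kappa\lambda$ let $I_s\subseteq\mathbb F_q$ be the $\mathbb F_2$-span of $1,X,\dots,X^{s-1}$. The $I_s$ are nested additive subgroups with $|I_s|=2^s$.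

For $u\ge0$ put
\[
W_u=N^{1-\kappa-2u},
\]
which will be the least weight of a signal at level $u$. Let $u^*=u^*(i)$ be the least $u\ge0$ with
\begin{equation}\label{eq:top}
W_{u}\le 2^{-k}N^{-1},
\end{equation}
so that one signal of weight $W_{u^*}$ for every $y\in\{0,1\}^k$ costs at most $N^{-1}$ in total. The \emph{levels} of group $i$ are $u=0,1,\dots,u^*$. If $1\le u\le u^*$, then \eqref{eq:top} fails for $u-1$, that is, $(\kappa+2u-3)\lambda<k+\lambda$, and therefore
\begin{equation}\label{eq:levelok}
(2u+C)\lambda<k+(C+4-\kappa)\lambda\le k .
\end{equation}
So $G_{i,u}$ exists for $1\le u\le u^*$, and $u^*\le k\le N$. Let $G_{i,0}$ be the constant map to the empty string.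

The \emph{cell} at level $u$ with \emph{address} $v\in\{0,1\}^{2u\lambda}$ is $Z=\{vv': v'\in\{0,1\}^{3\kappa\lambda}\}$, identified with $\mathbb F_q^3$ through $v'$. Thus $|Z|=q^3$, there are $N^{2u}$ cells at level $u$, and
\begin{equation}\label{eq:measure}
\mu(S)=N^{-2u}\,|S|/|Z|\qquad\text{for }S\subseteq Z .
\end{equation}
The strings of $Z$ have length $(2u+3\kappa)2^i$. Because $\kappa$ is odd, $2u+3\kappa$ is odd, and the length determines both $i$ and $u$. Hence all cells, over all groups, levels and addresses, are pairwise disjoint. For $y\in\{0,1\}^{k}$ in group $i$, the \emph{cells of $y$} at level $u$ are the cells whose address is a neighbor of $y$ under $G_{i,u}$. At level $0$ there is a single cell, of measure $1$, and it is a cell of every $y$.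

\subsection{Blocks}

In each cell we want, for each of the $2^{k+1}$ strings $x=yb$ with $y\in\{0,1\}^k$ and $b\in\{0,1\}$, subsets of adjustable density such that subsets for different $x$ intersect like independent random sets. Different strings give different polynomials of low degree, and these agree at few points of $\mathbb F_q$. For $x=x_0x_1\cdots x_k$ let $P_x(T)=\sum_{j=0}^kx_jT^j\in\mathbb F_q[T]$. The \emph{block} of $x$ with parameter $s$ in a cell $Z=\mathbb F_q^3$ is
\[
B_s(x)=\{(\xi,\eta,\zeta)\in\mathbb F_q^3:\ \zeta-\eta P_x(\xi)\in I_s\},\qquad |B_s(x)|=q^22^s .
\]
The \emph{allowed} parameters are $\lambda\le s\le\kappa\lambda$ at level $0$ and $\lambda\le s<3\lambda$ at levels $u\ge1$. The \emph{weight} of a block is its measure, which by \eqref{eq:measure} is $2^sN^{-\kappa-2u}$. At level $0$ the weights run through the powers of $2$ in $[W_0,1]$. At level $u\ge1$ they run through the powers of $2$ in $[W_u,N^2W_u)=[W_u,W_{u-1})$. Therefore: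
\begin{itemize}
\item[(W)] Every power of $2$ in $[W_{u^*},1]$ is the weight of exactly one allowed pair $(u,s)$. A larger weight has the same level or a smaller one, and $W_{u-1}$, the weight of $(u-1,\lambda)$, exceeds every weight of level $u$.
\end{itemize}

\begin{lemma}[near independence]\label{lem:blocks}
Within one cell $Z$, we have $B_s(x)\subseteq B_{s'}(x)$ for $s\le s'$, and for $x\ne x'$ and allowed $s,s'$,
\[
|B_s(x)\cap B_{s'}(x')|\le 2\,|B_s(x)|\,|B_{s'}(x')|/|Z| .
\]
\end{lemma}

\begin{proof}
The inclusion follows from $I_s\subseteq I_{s'}$. For the inequality let $s\le s'$ and $P=P_x-P_{x'}$, a nonzero polynomial of degree at most $k\le N$. Fix $(\xi,\eta)$. The points $\zeta$ in the intersection are the common points of the cosets $\eta P_x(\xi)+I_s$ and $\eta P_{x'}(\xi)+I_{s'}$. Since $I_s\subseteq I_{s'}$, the first coset is contained in the second if $\eta P(\xi)\in I_{s'}$ and is disjoint from it otherwise. If $P(\xi)\ne0$, then $\eta\mapsto\eta P(\xi)$ is a bijection of $\mathbb F_q$, and the condition holds for exactly $2^{s'}$ values of $\eta$. If $\xi$ is one of the at most $N$ roots of $P$, it holds for all $q$ values. So the intersection has at most $2^s(q2^{s'}+Nq)$ points. Allowed parameters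 are at least $\lambda$, so $N\le2^{s'}$, and the bound is at most $2q2^{s+s'}=2|B_s(x)||B_{s'}(x')|/q^3$.
\end{proof}

The coordinate $\eta$ is there to obtain an absolute constant. Without it one would have to count the $\xi$ with $P(\xi)\in I_{s'}$, and the degree of $P$ gives only the bound $k2^{s'}$, a factor $k$ in place of $2$.

The next lemma replaces disjointness. It says that a sparse subset of a cell can cover a quarter of many blocks only if it is about as large as all of them together.

\begin{lemma}[packing]\label{lem:packing}
Let $Z$ be a cell, let $\Phi\subseteq Z$ with $|\Phi|\le2^{-8}|Z|$, and let $\mathcal B$ be a set of pairs $(x,s)$ with $s$ allowed and $|B_s(x)\cap\Phi|\ge\frac14|B_s(x)|$. Then $\sum_{(x,s)\in\mathcal B}|B_s(x)|\le16|\Phi|$.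
\end{lemma}

\begin{proof}
For each $x$ that occurs in $\mathcal B$ let $B_x$ be its largest block in $\mathcal B$. The blocks of a fixed $x$ have sizes that are distinct powers of $2$, so their sizes sum to less than $2|B_x|$. It remains to show $\sum_x|B_x|\le8|\Phi|$.

Take any subfamily of the $B_x$ whose total size $\Sigma=\sum|B_x|$ is at most $|Z|/8$. The inequality $|\bigcup_jS_j|\ge\sum_j|S_j|-\sum_{j<j'}|S_j\cap S_{j'}|$, applied to the sets $B_x\cap\Phi$, and Lemma~\ref{lem:blocks} give
\begin{equation}\label{eq:bonf}
|\Phi|\ \ge\ \frac \Sigma4-\sum_{\{x,x'\}}\frac{2|B_x||B_{x'}|}{|Z|}\ \ge\ \frac\Sigma4-\frac{\Sigma^2}{|Z|}\ \ge\ \frac\Sigma8 .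
\end{equation}
Suppose that the whole family had total size above $|Z|/8$. Each block has $|B_x|\le4|\Phi|\le|Z|/64$. Adding blocks one at a time until the total first exceeds $|Z|/16$ gives a subfamily with $|Z|/16<\Sigma\le|Z|/16+|Z|/64<|Z|/8$, and \eqref{eq:bonf} yields $|\Phi|>2^{-7}|Z|$, against the hypothesis. So \eqref{eq:bonf} applies to the whole family.
\end{proof}

The hypothesis on $|\Phi|$ cannot be dropped: $\Phi=Z$ contains the blocks of all $2^{k+1}$ strings $x$, and their sizes sum to at least $2^{k+1}N^{1-\kappa}|Z|$.

\subsection{Signals and the decoder}

Let $D$ be a set of strings, the dead ones. A cell $Z$ is \emph{overfull} if $|D\cap Z|>2^{-8}|Z|$. A \emph{signal of $y$ for the bit $b$} is a tuple $\tau=(y,b,Z,s)$ with $Z$ a cell of $y$ and $s$ allowed at the level of $Z$. Its block is $B_s(yb)\subseteq Z$ and its weight is the weight of its block. The signal is \emph{visible} if $Z$ is not overfull and $|B_s(yb)\cap D|\ge\frac78|B_s(yb)|$.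
\begin{itemize}
\item[(V1)] If $D$ grows with time and $\tau$ is visible at two times, then it is visible at all times in between. Indeed, the cell is not overfull before the later time, and the block is $\frac78$ dead after the earlier time.
\item[(V2)] A visible signal has weight less than $2^{-7}$. Indeed, its block $B$ satisfies $\frac78|B|\le2^{-8}|Z|$, so $|B|<2^{-7}|Z|$, and the weight is at most $|B|/|Z|$ by \eqref{eq:measure}.
\end{itemize}

\medskip\noindent\textbf{The decoder.} On input $(i,y)$ with $y\in\{0,1\}^{k_i}$, query all strings of all cells of $y$ at all levels $0\le u\le u^*$. Take $D$ to be the complement of the oracle, determine the visible signals of $y$, and output the bit of one of largest weight, or $0$ if there is none.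
\medskip

The queries do not depend on the oracle. There are at most $(N+1)2^{d}N^{3\kappa}$ of them, each of length at most $k+3\kappa\lambda$ by \eqref{eq:levelok}. Each cell carries at most $2\kappa\lambda$ signals of $y$, and visibility is tested by counting. So the decoder runs in time $\mathrm{poly}(N_i)$.

\begin{theorem}[Encoding Theorem]\label{thm:encoding}
Let $(k_i)_{i\ge i_0}$ be admissible and let $H_i\subseteq\{0,1\}^{k_i}$, $i\ge i_0$, be uniformly c.e. Then there is a universal prefix machine $U$ such that for all $i\ge i_0$ and all $y\in\{0,1\}^{k_i}$ the decoder with oracle $R_{K_U}$ outputs $[y\in H_i]$.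
\end{theorem}

By Lemma~\ref{lem:game} it suffices to enumerate a set $E$ with $\mu(E)\le\frac14$ such that the decoder is correct for $D=F\cup E$. The next two sections do this.

\section{The construction of $E$}\label{sec:construction}

Let $F_t$ and $H_{i,t}$ be uniformly computable finite sets, increasing in $t$, with unions $F$ and $H_i$. The construction runs in stages $t=1,2,\dots$. At any moment of stage $t$ the current dead set is the union of $F_t$ and the part of $E$ enumerated so far; overfull cells and visible signals refer to it. A string $y$ is always taken together with its group $i$. Its \emph{correct bit} is $b=[y\in H_{i,t}]$ and its \emph{wrong bit} is $1-b$; a signal of $y$ is correct or wrong accordingly. The correct bit changes at most once, from $0$ to $1$. We say that $y$ \emph{requires attention} if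
\begin{itemize}
\item[(A1)] $b=1$ and $y$ has no visible correct signal, or
\item[(A2)] some visible wrong signal of $y$ is at least as heavy as every visible correct signal of $y$.
\end{itemize}

To \emph{write} a signal means to enumerate its block into $E$; this is the only way in which strings enter $E$. The \emph{load} of a cell is the sum of the sizes of all blocks written into it so far, counted with multiplicity. A cell $Z$ is \emph{bad} if
\[
\mathrm{load}(Z)>2^{-11}|Z|\qquad\text{or}\qquad |F_t\cap Z|>2^{-10}|Z| .
\]
Once bad, a cell stays bad. We write only into cells that are not bad. These thresholds lie well below the threshold $2^{-8}$ for being overfull, so that our own writing never fills a cell and the adversary has to supply most of the dead strings of an overfull cell.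

\medskip\noindent\textbf{Stage $t$.} Pass to $F_t$ and $H_{i,t}$. If no $y$ in a group $i$ with $i_0\le i\le t$ requires attention, go to the next stage. Otherwise take the lexicographically least such pair $(i,y)$ and perform the following \emph{action} for it. Let $g$ be the largest weight of a visible wrong signal of $y$, with $g=0$ if there is none. Let $\omega_{\mathrm{prev}}$ be the weight of the last signal written for $y$, with $\omega_{\mathrm{prev}}=0$ if there is none. The \emph{nominal weight} is
\[
\omega=\max(2g,\ \omega_{\mathrm{prev}},\ W_{u^*}).
\]
By (V2), $2g<2^{-6}$, so $\omega$ is a power of $2$ in $[W_{u^*},1]$; let $(u,s)$ be the allowed pair of weight $\omega$ given by (W). Then: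
\begin{itemize}
\item[(i)] If some cell $Z$ of $y$ at level $u$ is not bad, write the signal $(y,b,Z,s)$ for the first such $Z$. The action ends.
\item[(ii)] Otherwise $y$ is \emph{rejected at level $u$}. If $u\ge1$, replace $(u,s)$ by $(u-1,\lambda)$ and return to (i). If $u=0$, stop the whole construction.
\end{itemize}

Each stage is a finite computation, so $E$ is c.e. The term $2g$ in $\omega$ is the outbidding of Section~\ref{sec:toy}. The term $\omega_{\mathrm{prev}}$ keeps $y$ from returning to a level at which it was rejected, as the following facts record.
\begin{itemize}
\item[(M1)] The weight written in an action is at least $\omega$, and equals $\omega$ if the action has no rejection. This follows from (W). In particular the weights written for a fixed $y$ are nondecreasing in time.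
\item[(M2)] Each $y$ is rejected at most once at each level. After a rejection at level $u$ the action continues at levels below $u$, and by (M1) and (W) all later nominal weights for $y$ have level below $u$.
\end{itemize}

\section{Verification}\label{sec:verification}

Let $X$ be the total weight of all signals written so far, with multiplicity, so that $\mu(E)\le X$ at every moment. The phrase ``at an action'' refers to the state in which the action is decided, after the update of $F_t$ and $H_{i,t}$ and before its write.

\begin{proposition}\label{prop:invariant}
Every action ends with a write, and at all times $X\le2^{-14}$ and $\mathrm{load}(Z)\le2^{-10}|Z|$ for every cell $Z$.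
\end{proposition}

The proof is by induction on the number of actions and occupies Sections~\ref{sec:rej} to~\ref{sec:totals}. Consider the $n$-th action, and assume that the earlier actions ended with writes and that the two bounds hold at the $n$-th action. Since $X$ and the loads only grow, the bounds also hold at all earlier moments. We shall sort the first $n$ actions into five types, bound the weight written by each type, and add up. The bounds for $X$ and for the loads depend on each other: small $X$ makes bad cells rare, and small loads make forged signals expensive.

\subsection{Rejections}\label{sec:rej}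

Fix a group $i$ and a level $u$, and count the cells that are bad at the $n$-th action. By \eqref{eq:measure}, a cell with load above $2^{-11}|Z|$ contributes more than $2^{-11}N^{-2u}$ to $X\le2^{-14}$, so at most $2^{-3}N^{2u}$ cells are of this kind. A cell with $|F_t\cap Z|>2^{-10}|Z|$ contributes more than $2^{-10}N^{-2u}$ to $\mu(F)\le2^{-22}$, so at most $2^{-12}N^{2u}$ cells are of this kind. Altogether fewer than $\frac14N^{2u}$ of the $N^{2u}$ cells are bad.

For $u=0$ this means that the only cell is not bad. So no rejection at level $0$ occurs, and the $n$-th action ends with a write.

For $u\ge1$ let $S$ be the set of all $y$ rejected at level $u$ in the first $n$ actions. All cells of such a $y$ at level $u$ were bad at the rejection and are still bad. They are fewer than half of all cells, so $|S|<N^{2u+C}$ by the disperser property of $G_{i,u}$.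

An action is of type \emph{rej} if it contains a rejection. If its last rejection is at level $u$, it writes the weight $W_{u-1}=N^{3-\kappa-2u}$, which we charge to the pair $(y,u)$. By (M2) no pair is charged twice. Using $u^*\le N$ and $\kappa\ge C+7$, the total weight written by these actions is
\begin{equation}\label{eq:rej}
X_{\mathrm{rej}}\le\sum_{i\ge i_0}\ \sum_{u=1}^{u^*(i)}N_i^{2u+C}N_i^{3-\kappa-2u}\le\sum_{i\ge i_0}N_i\cdot N_i^{-4}\le\delta .
\end{equation}
The exponent $2u$ cancels. This is the point at which the threshold of the disperser has to be within a polynomial factor of the size of its range.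

\subsection{Fake signals}\label{sec:fake}

Let $\tau=(y,b',Z,s)$ be a visible wrong signal at one of the first $n$ actions. Call $\tau$ \emph{own} at that action if a signal $(y,b',Z,s'')$ with $s''\ge s$ has been written before; in that case the block of $\tau$ lies in $E$ by Lemma~\ref{lem:blocks}. Otherwise call $\tau$ \emph{fake} at that action. In Section~\ref{sec:toy} a forged signal lay entirely inside $F$. Now part of its block may be covered by our own writes, and we bound that part.

\begin{lemma}\label{lem:fake}
If $\tau$ is fake at one of the first $n$ actions, taking place at stage $t$, then its block $B$ satisfies $|B\cap F_t|\ge\frac14|B|$. The total weight of all signals that are fake at some of the first $n$ actions is at most $16\delta$.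
\end{lemma}

\begin{proof}
The set $E\cap Z$ is the union of the blocks written into $Z$. By Lemma~\ref{lem:blocks}, the blocks of strings other than $yb'$ cover at most $2|B|\,\mathrm{load}(Z)/|Z|\le2^{-9}|B|$ points of $B$. The blocks of $yb'$ have parameters less than $s$ because $\tau$ is fake; they are nested, so their union has at most $\frac12|B|$ points. At least $\frac78|B|$ points of $B$ are dead, and $\frac78-\frac12-2^{-9}>\frac14$.

For the second claim fix a cell $Z$ and consider the signals in $Z$ that are fake at some of the first $n$ actions. Let $t$ be the stage of the last of the first $n$ actions at which one of them is fake. At that action a signal in $Z$ is visible, so $Z$ is not overfull, and $\Phi=F_t\cap Z$ has $|\Phi|\le2^{-8}|Z|$. By the first claim and monotonicity of $F_t$, the set $\Phi$ contains a quarter of each of the blocks in question. A signal in $Z$ is determined by the pair $(yb',s)$, so Lemma~\ref{lem:packing} bounds the total size of the blocks by $16|F\cap Z|$ and hence their total weight by $16\mu(F\cap Z)$. The cells are pairwise disjoint, so the sum over all cells is at most $16\mu(F)\le16\delta$.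
\end{proof}

\subsection{Actions without rejection}\label{sec:charging}

Consider one of the first $n$ actions, for $y$ with correct bit $b$, that contains no rejection. It writes the weight $\omega$. We assign to it one of the types \emph{first}, \emph{fake}, \emph{lost}, \emph{flip}. An action of type fake will have $\omega=2g$ and will be charged to a fake signal of weight $g$. All weights are powers of $2$ and at least $W_{u^*}$; in particular $g>0$ implies $g\ge W_{u^*}$. Blocks of the strings $y0$ and $y1$ are written only in actions for $y$.

\medskip\noindent\emph{Case 1: nothing was written for $y$ before.} If $g=0$, then (A2) fails, so (A1) holds and $b=1$; also $\omega=W_{u^*}$. The type is \emph{first}. If $g>0$, then $\omega=2g$, and a visible wrong signal of weight $g$ cannot be own. The type is \emph{fake}, charged to such a signal.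

\medskip\noindent\emph{Case 2: the last signal $\sigma$ written for $y$ has the bit $b$.} Its weight is $\omega_{\mathrm{prev}}$. Call the action that wrote $\sigma$ the previous action; the correct bit was $b$ then, too.

\emph{Case 2a: $2g\le\omega_{\mathrm{prev}}$.} Then $\omega=\omega_{\mathrm{prev}}$. If $\sigma$ were visible, it would be a visible correct signal heavier than every visible wrong one, and $y$ would not require attention. The block of $\sigma$ is entirely dead, so the cell of $\sigma$ is overfull. The type is \emph{lost}, charged to the write of $\sigma$. Each write is charged at most once in this way, namely by the next action for the same $y$.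

\emph{Case 2b: $2g>\omega_{\mathrm{prev}}$.} Then $\omega=2g$. Let $\tau$ be any visible wrong signal of weight $g$. We claim that
\begin{equation}\label{eq:new}
\tau\text{ was not visible at the previous action.}
\end{equation}
Otherwise $\tau$ was a visible wrong signal then, the nominal weight of the previous action was at least $2g$, and (M1) gives $\omega_{\mathrm{prev}}\ge2g$, contrary to the case assumption. Next, $\tau$ is not own. If $b=0$, the correct bit has always been $0$, and no signal of $y$ for the bit $1$ has been written. If $b=1$, all signals of $y$ for the bit $0$ were written before the previous action, since the correct bit was already $1$ at that action. If $\tau$ were own, its block would have been entirely dead at the previous action, and its cell, which is not overfull now, was not overfull then; this contradicts \eqref{eq:new}. So $\tau$ is fake. The type is \emph{fake}, charged to $\tau$.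

\medskip\noindent\emph{Case 3: the last signal written for $y$ has the bit $1-b$.} Then it has the bit $0$ and $b=1$, and this case occurs at most once for each $y$. If $2g\le\omega_{\mathrm{prev}}$, then $\omega=\omega_{\mathrm{prev}}$, and the type is \emph{flip}. Otherwise $\omega=2g$. If some visible wrong signal of weight $g$ is own, then a signal of weight at least $g$ was written for $y$ earlier, so $g\le\omega_{\mathrm{prev}}$ by (M1) and $\omega\le2\omega_{\mathrm{prev}}$; the type is again \emph{flip}. In the remaining case the visible wrong signals of weight $g$ are fake, and the type is \emph{fake}, charged to one of them.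

\begin{lemma}\label{lem:once}
No signal is charged by two actions of type fake.
\end{lemma}

\begin{proof}
Suppose that a signal $\tau$ of $y$ is charged by the actions number $n_1<n_2$, both for $y$. The bit of $\tau$ is wrong at both, so the correct bit is the same at both, and it is constant in between because it changes at most once. Let $n'$ be the last action for $y$ before $n_2$, so $n_1\le n'<n_2$. It wrote the bit that is correct at $n_2$, so action $n_2$ falls under Case~2, and under Case~2b since its type is fake. By \eqref{eq:new}, $\tau$ was not visible at action $n'$. But $\tau$ is visible at $n_1$ and at $n_2$, hence at $n'$ by (V1).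
\end{proof}

\subsection{Adding up}\label{sec:totals}

For each type let $X_{\mathrm{type}}$ be the weight written by the actions of that type among the first $n$, including the $n$-th. The types and the charges are determined by the states at these actions, to which the induction hypothesis applies.

\emph{First.} There is at most one such action for each $y$, so \eqref{eq:top} gives $X_{\mathrm{first}}\le\sum_i2^{k_i}\cdot2^{-k_i}N_i^{-1}\le\delta$.

\emph{Fake.} Each such action writes twice the weight of the charged signal. By Lemmas~\ref{lem:once} and~\ref{lem:fake}, $X_{\mathrm{fake}}\le32\delta$.

\emph{Lost.} Each such action writes the weight of the charged write. Let $Z$ be a cell that contains a charged write. It was overfull at the charge and is still overfull at the $n$-th action. At that moment $|E\cap Z|\le\mathrm{load}(Z)\le2^{-10}|Z|$, hence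
\[
|F\cap Z|>(2^{-8}-2^{-10})|Z|=3\cdot2^{-10}|Z|\ge3\,\mathrm{load}(Z).
\]
The charged writes in $Z$ are distinct writes, so their sizes sum to at most $\mathrm{load}(Z)$. Summing over the disjoint cells gives $X_{\mathrm{lost}}\le\delta/3$.

\emph{Flip.} Each such action writes at most twice the weight of an earlier write with bit $0$ for the same $y$, and it occurs at most once for each $y$. The types first and flip occur only with $b=1$, so every write with bit $0$ is of type fake, lost or rej. Hence $X_{\mathrm{flip}}\le2(X_{\mathrm{fake}}+X_{\mathrm{lost}}+X_{\mathrm{rej}})$.

Together with \eqref{eq:rej}, after the $n$-th write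
\[
X\le X_{\mathrm{first}}+3(X_{\mathrm{fake}}+X_{\mathrm{lost}}+X_{\mathrm{rej}})\le\delta+3\bigl(32\delta+\tfrac13\delta+\delta\bigr)=101\,\delta<2^{-14}.
\]
It remains to bound the load of the cell $Z$ that receives the new block $B$. If its level is $u\ge1$, then $|B|/|Z|=2^s/q<N^{3-\kappa}\le N^{-4}$. If its level is $0$, then $|B|/|Z|$ is the weight of $B$, which is at most $X\le2^{-14}$. In both cases $|B|\le2^{-11}|Z|$. The cell was not bad, so its load was at most $2^{-11}|Z|$ and is now at most $2^{-10}|Z|$. This completes the induction and the proof of Proposition~\ref{prop:invariant}.

\subsection{The limit}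

\begin{proof}[Proof of Theorem~\ref{thm:encoding}]
By Proposition~\ref{prop:invariant} the construction never stops and $\mu(E)\le2^{-14}$. Lemma~\ref{lem:game} gives a universal prefix machine $U$ such that the complement of $R_{K_U}$ is $D=F\cup E$.

Fix $i\ge i_0$. Every action in a group $i'$ adds at least $W_{u^*(i')}>0$ to $X$, so each group has finitely many actions. Choose a stage $t_0\ge i$ from which on there is no action in the groups $i'\le i$, the sets $H_{i,t}$ equal $H_i$, and $F_t$ agrees with $F$ on the finitely many strings in cells of group $i$. Cells of group $i$ receive writes only from actions in group $i$, so from stage $t_0$ on the current dead set agrees with $D$ on these cells. If some $y$ in group $i$ required attention at stage $t_0$, the construction would act at that stage for a pair $(i',y')$ with $i'\le i$, which is excluded. So with respect to $D$ and the bit $b=[y\in H_i]$ both (A1) and (A2) fail. By the failure of (A2), every visible wrong signal is strictly lighter than some visible correct signal, so every visible signal of largest weight carries the bit $b$. If $y$ has no visible signal, then $b=0$ by the failure of (A1), and the decoder outputs $0$. In both cases the output is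 $b$.
\end{proof}

\begin{remark}
The hypothesis that the $H_i$ are c.e.\ enters in two places: $E$ must be c.e., and the correct bit must change at most once, which is used in Cases 2b and~3, in Lemma~\ref{lem:once} and in the bound for $X_{\mathrm{flip}}$. If the $H_i$ are uniformly decidable, as in Theorem~\ref{thm:main}, one may take $H_{i,t}=H_i$ for all $t$, and Case~3 never occurs.
\end{remark}

\section{An explicit disperser}\label{sec:disperser}

This section proves Proposition~\ref{prop:disperser}. Fix $i\ge8$ and $u\ge1$, and write $k=k_i\le\lambda^{3/2}\le N$ and $w=2u\lambda\le k$. We need a map with seeds of length $O(\lambda)$ under which every set of $2^w$ strings of length $k$ covers half of $\{0,1\}^w$. We proceed in two steps. An algebraic map $\Gamma$ sends such a set to a set of density at least $1/(2N)$ in a space $\mathbb F_2^L$ with $L\ge w$. Adding a small set of shifts then raises the density from $1/(2N)$ to $\frac12$.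

\subsection{The field and the modulus}

Let $Q=2^{\lambda+1}=2N$. We view strings of length $k$ as elements of an extension field of $\mathbb F_Q$, and for this we need an irreducible polynomial $\psi$ over $\mathbb F_Q$ whose degree $\nu$ satisfies $Q^\nu\ge2^k$. A search through all candidates over $\mathbb F_Q$ would take time $2^k$, which is too long, so we search over $\mathbb F_2$. Let $\nu\ge2$ be the least power of $2$ with $\nu(\lambda+1)\ge k$. Either $\nu=2$ or $\frac\nu2(\lambda+1)<k\le\lambda^{3/2}$, so $\nu\le2\sqrt\lambda$. Let $\psi(Y)$ be the first irreducible polynomial of degree $\nu$ over $\mathbb F_2$. A root of $\psi$ generates $\mathbb F_{2^\nu}$ over $\mathbb F_2$, so over $\mathbb F_Q$ it generates the smallest field containing $\mathbb F_{2^\nu}$ and $\mathbb F_{2^{\lambda+1}}$. Since $\lambda+1$ is odd and $\nu$ is a power of $2$, this field is $\mathbb F_{2^{\nu(\lambda+1)}}$, of degree $\nu$ over $\mathbb F_Q$. Hence $\psi$ is irreducible over $\mathbb F_Q$, and it has no root in $\mathbb F_Q$ because $\nu\ge2$.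

Let $r=\lceil w/(\lambda+1)\rceil-1$ and $L=(r+1)(\lambda+1)$, so that $r(\lambda+1)<w\le L$. From $w\ge2\lambda>\lambda+1$ we get $r\ge1$, and from $w\le k$ we get $r<\sqrt\lambda$, hence $\nu r\le2\lambda$. Let
\[
h=\frac{Q}{4\lambda}=2^{\lambda-i-1}\ge2,\qquad \Delta=Q-(\nu-1)(h-1)r\ \ge\ Q-2\lambda h=\frac Q2 .
\]
Map $\{0,1\}^k$ injectively to the polynomials $f\in\mathbb F_Q[Y]$ of degree less than $\nu$ by padding with zeros to length $\nu(\lambda+1)$ and reading off coefficients. For such $f$ and $t\in\mathbb F_Q$ define
\[
\Gamma(f,t)=(t,f_0(t),\dots,f_{r-1}(t))\in\mathbb F_Q^{\,r+1}=\mathbb F_2^L,\qquad f_j=f^{h^j}\bmod\psi .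
\]
For $r=1$ the image of $f$ is its graph $\{(t,f(t))\}$.

\subsection{Expansion}

The next lemma is proved by the argument of Guruswami, Umans and Vadhan. If the image of $S$ were small, a polynomial of low degree would vanish on it. The exponents $h^j$ are chosen so that this multivariate relation turns, modulo $\psi$, into a single univariate equation of degree less than $h^r$ that every $f\in S$ satisfies.

\begin{lemma}\label{lem:expansion}
If $|S|\ge h^r$, then $T=\Gamma(S\times\mathbb F_Q)$ has $|T|\ge\Delta h^r$.
\end{lemma}

\begin{proof}
Suppose $|T|<\Delta h^r$. For $0\le j<h^r$ with base-$h$ expansion $j=\sum_{m<r}j_mh^m$ let $M_j=Y_0^{j_0}\cdots Y_{r-1}^{j_{r-1}}$. Consider polynomials $P=\sum_{j<h^r}p_j(Y)M_j$ over $\mathbb F_Q$ with $\deg p_j\le\Delta-1$. They form a space of dimension $\Delta h^r$, and vanishing at a point of $T$ is one linear condition, so some nonzero $P$ vanishes on $T$. If $\psi$ divides all $p_j$, divide them by $\psi$; since $\psi(t)\ne0$ for $t\in\mathbb F_Q$, the quotient still vanishes on $T$. After finitely many divisions not all $p_j$ are divisible by $\psi$.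

Let $f\in S$. The polynomial $P(Y,f_0(Y),\dots,f_{r-1}(Y))$ has degree at most $\Delta-1+(\nu-1)(h-1)r=Q-1$ and vanishes at all $Q$ points $t\in\mathbb F_Q$, so it is zero. Modulo $\psi$ we have $M_j(f_0,\dots,f_{r-1})\equiv\prod_mf^{j_mh^m}=f^j$. So in the field $\mathbb F_Q[Y]/(\psi)$ the element $f$ is a root of the polynomial whose coefficient of degree $j$ is $p_j\bmod\psi$ for $0\le j<h^r$. This polynomial is nonzero, has degree less than $h^r$ and does not depend on $f$. Distinct $f\in S$ have degree less than $\nu$, so they are distinct field elements. Hence $|S|<h^r$, a contradiction.
\end{proof}

Now let $|S|\ge2^w$. Then $|S|\ge Q^r\ge h^r$, and the density $\rho$ of $T$ in $\mathbb F_2^L$ satisfies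
\begin{equation}\label{eq:rho}
\rho\ \ge\ \frac{\Delta h^r}{Q^{r+1}}\ \ge\ \frac12(4\lambda)^{-r}\ \ge\ \frac12(4\lambda)^{-\sqrt\lambda}\ \ge\ \frac1{2N}.
\end{equation}
The last step uses $\log(4\lambda)=i+2\le2^{i/2}=\sqrt\lambda$, which reads $10\le16$ for $i=8$ and persists because increasing $i$ by one adds $1$ on the left and more than $6$ on the right. This is where the bound $k\le\lambda^{3/2}$ is used: each of the $r$ coordinates loses $\log(4\lambda)$ bits, and the total loss has to be $O(\lambda)$.

\subsection{Raising the density}

A set $T$ of density $1/(2N)$ may lie in a subspace, so the shifts have to look random to every linear functional. For $\alpha,\gamma\in\mathbb F_{N}$, identified with vectors in $\mathbb F_2^\lambda$, let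
\[
g(\alpha,\gamma)=\bigl(\langle\alpha^j,\gamma\rangle\bigr)_{0\le j<L}\in\mathbb F_2^L ,
\]
where $\alpha^0=1$ and $\langle\cdot,\cdot\rangle$ is the inner product modulo $2$ of coordinate vectors. For $\phi\in\mathbb F_2^L$ let $\beta(\phi)=\mathbb E_{\alpha,\gamma}(-1)^{\phi\cdot g(\alpha,\gamma)}$, with $\alpha,\gamma$ uniform. By bilinearity $\phi\cdot g(\alpha,\gamma)=\langle\sum_j\phi_j\alpha^j,\gamma\rangle$. For fixed $\alpha$ the average of $(-1)^{\phi\cdot g(\alpha,\gamma)}$ over $\gamma$ is $0$ unless $\sum_j\phi_j\alpha^j=0$, and for $\phi\ne0$ this equation has fewer than $L$ solutions $\alpha$. Hence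
\[
\beta(0)=1,\qquad|\beta(\phi)|\le\theta:=L/N\quad(\phi\ne0).
\]

\begin{lemma}\label{lem:dense}
Let $T\subseteq\mathbb F_2^L$ have density $\rho>0$, and let $T'$ be the complement of $\{x+g(\alpha,\gamma): x\in T,\ \alpha,\gamma\in\mathbb F_N\}$. Then the density $\rho'$ of $T'$ is at most $\theta^2/\rho$.
\end{lemma}

\begin{proof}
For $\Psi:\mathbb F_2^L\to\mathbb R$ let $\widehat\Psi(\phi)=\mathbb E_x\Psi(x)(-1)^{\phi\cdot x}$. We recall that $\Psi(x)=\sum_\phi\widehat\Psi(\phi)(-1)^{\phi\cdot x}$ and $\sum_\phi\widehat\Psi(\phi)^2=\mathbb E_x\Psi(x)^2$ (Parseval). Let $\Psi$ and $\Psi'$ be the indicator functions of $T$ and $T'$. If $x\in T$ then $x+g(\alpha,\gamma)\notin T'$. Expanding $\Psi'$ and averaging over $x,\alpha,\gamma$ gives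
\[
0=\mathbb E_{x,\alpha,\gamma}\,\Psi(x)\Psi'(x+g(\alpha,\gamma))=\sum_\phi\widehat\Psi(\phi)\,\widehat{\Psi'}(\phi)\,\beta(\phi).
\]
The term $\phi=0$ is $\rho\rho'$. By the Cauchy--Schwarz inequality and Parseval, the other terms have total absolute value at most $\theta\sqrt{\rho\rho'}$. So $\rho\rho'\le\theta\sqrt{\rho\rho'}$, which gives $\rho\rho'\le\theta^2$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:disperser}]
The numbers $k_i$ satisfy $1\le k_i\le N_i$ and are computable in the required time. Let $G_{i,u}(f;t,\alpha,\gamma)$ be the string of the first $w$ bits of $\Gamma(f,t)+g(\alpha,\gamma)$. The seed length is $d_i=3\lambda+1$, independent of $u$. Let $|S|\ge N^{2u}=2^w$ and $T=\Gamma(S\times\mathbb F_Q)$. We have $L<w+\lambda+1\le\lambda^{3/2}+\lambda+1\le\lambda^2$, so \eqref{eq:rho} and Lemma~\ref{lem:dense} give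
\[
\rho'\le\lambda^4N^{-2}\cdot2N=2\lambda^4/N\le\tfrac12 ,
\]
because $4i+2\le2^i$. Thus the vectors $\Gamma(f,t)+g(\alpha,\gamma)$ with $f\in S$ cover at least half of $\mathbb F_2^L$, and by (T) their first $w$ bits cover at least half of $\{0,1\}^w$.

Irreducible polynomials over $\mathbb F_2$ of the degrees $\lambda+1$, $\lambda$ and $\nu$, which represent $\mathbb F_Q$, $\mathbb F_N$ and $\psi$, are found by exhaustive search in time $2^{O(\lambda)}=\mathrm{poly}(N)$. Since $h$ is a power of $2$ below $Q$, the polynomial $f_{j+1}$ is obtained from $f_j$ by at most $\lambda$ squarings modulo $\psi$. So $G_{i,u}$ is computable in time $\mathrm{poly}(N)$, uniformly in $i$ and $u$.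
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proofmain}

Let $k_i=2^{i+\lfloor i/2\rfloor}$, which is admissible by Proposition~\ref{prop:disperser}. The plan is to take functions of $k_i$ bits that are very hard for circuits and to pad their inputs to length $N_i$. The padding gives the decoder enough time, and it is too short to make the functions easy.

We use circuits with AND, OR and NOT gates of fan-in at most two, with the input bits and the constants $0,1$ as sources; the size is the number of gates. A circuit of size at most $s$ on $k$ inputs is specified by the type and the predecessors of each gate and by the output node, so such circuits compute at most $2^{O(s\log(s+k))}$ functions. For $s=2^{k/2}$ this is $2^{O(k2^{k/2})}$, which is less than the number $2^{2^k}$ of all functions when $k$ is large. So there is $i_0\ge8$ such that for all $i\ge i_0$ some function $\{0,1\}^{k_i}\to\{0,1\}$ has no circuit of size at most $2^{k_i/2}$. Let $f_i$ be the one with the lexicographically first truth table. It is computable from $i$ by exhaustive search. Put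
\[
A=\{\,y0^{N_i-k_i}:\ i\ge i_0,\ y\in\{0,1\}^{k_i},\ f_i(y)=1\,\}.
\]
The length $N_i$ determines $i$, so $A$ is decidable.

Suppose that $A$ has circuits of size $O(n^a)$ for inputs of length $n$. Fixing the last $N_i-k_i$ inputs to $0$ gives circuits for $f_i$ of size $O(N_i^a)=O(2^{a2^i})$. Since $k_i/2^i=2^{\lfloor i/2\rfloor}\to\infty$, this is less than $2^{k_i/2}$ for large $i$, contrary to the choice of $f_i$. Hence $A\notin\mathrm{P/poly}$.

Apply Theorem~\ref{thm:encoding} to $(k_i)_{i\ge i_0}$ and the uniformly decidable sets $H_i=f_i^{-1}(1)$, and let $U$ be the resulting machine. On input $x$, reject unless $|x|=N_i$ for some $i\ge i_0$ and $x=y0^{N_i-k_i}$ with $|y|=k_i$; in that case run the decoder on $(i,y)$. The queries are nonadaptive, the running time is $\mathrm{poly}(N_i)=\mathrm{poly}(|x|)$, and the output is $f_i(y)=[x\in A]$. Thus $A\le^{p}_{\mathrm{tt}}R_{K_U}$. \hfill$\square$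

\begin{remark}
On inputs of length $n=N_i$ the queries have length at most $k_i+3\kappa\lambda_i=O((\log n)^{3/2})$. By Section~\ref{sec:heuristic}, queries of length $O(\log n)$ could not have sufficed.
\end{remark}

\section{Proof of Theorem~\ref{thm:halt}}\label{sec:halt}

With $k_i=N_i$ no padding would be lost, and the Encoding Theorem could store an arbitrary c.e.\ set. The disperser of Section~\ref{sec:disperser} does not reach this range, since \eqref{eq:rho} needs $k\le\lambda^{3/2}$. We use instead the disperser with $O(\log n)$ seed length and $O(\log n)$ entropy loss of Ta-Shma, Umans and Zuckerman \cite{tuz}, in the following form, which we quote and do not prove.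

\begin{quote}
\textbf{Statement (D).} There are constants $c_1,c_2$ such that for all $n\ge2$ and $k'\le n$ there is a map $\mathrm{Dis}:\{0,1\}^n\times\{0,1\}^d\to\{0,1\}^m$ with $d\le c_1\log n$ and $m\ge k'-c_2\log n$, computable in time $\mathrm{poly}(n)$ uniformly in $n$ and $k'$, such that every $S\subseteq\{0,1\}^n$ with $|S|\ge2^{k'}$ satisfies $|\mathrm{Dis}(S\times\{0,1\}^d)|\ge\frac122^m$.
\end{quote}

\begin{proof}[Proof of Theorem~\ref{thm:halt}]
Increasing $c_1$ and $c_2$ preserves Statement~(D), so we may take them to be natural numbers. The sequence $k_i=N_i$, $i\ge8$, is admissible with constant $C=c_2$. Indeed, let $u\ge1$ with $k'=(2u+C)\lambda\le N$, and take the map $\mathrm{Dis}$ for $n=N$ and this $k'$. Its threshold is $2^{k'}=N^{2u+C}$, and $m\ge k'-c_2\lambda=2u\lambda$. Keep the first $2u\lambda$ output bits, which preserves the disperser property by (T), and pad the seed with ignored bits to the common length $d_i=c_1\lambda$.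

For a string $x$ let $i(x)$ be the least $i\ge8$ with $|x|<N_i$. If $i=i(x)>8$, then $|x|\ge N_{i-1}=\sqrt{N_i}$. So $N_{i(x)}\le\max(N_8,|x|^2)$. Encode $x$ as $y=x10^{N_i-|x|-1}\in\{0,1\}^{N_i}$ with $i=i(x)$; the string $x$ is recovered from $y$ by deleting the last $1$ and the zeros after it. Let $H_i$ be the set of codes $y$ of the strings $x\in\mathrm{HALT}$ with $i(x)=i$. The $H_i$ are uniformly c.e. Let $U$ be the machine of Theorem~\ref{thm:encoding}. Running the decoder on $(i(x),y)$ takes time $\mathrm{poly}(|x|)$ and shows $\mathrm{HALT}\le^{p}_{\mathrm{tt}}R_{K_U}$.

Polynomial-time truth-table reductions compose: replace each query of the first reduction by the list of queries of the second, and evaluate in two rounds. So $A\le^{p}_{\mathrm{tt}}\mathrm{HALT}$ implies $A\le^{p}_{\mathrm{tt}}R_{K_U}$. Every c.e.\ set is the domain of some $\varphi_j$ and reduces to $\mathrm{HALT}$ by the single query $\langle j,x\rangle$; this covers all decidable sets. For the converse inclusion, the complement of $R_{K_U}$ is c.e., so one query to $\mathrm{HALT}$ with the answer negated gives $R_{K_U}\le^{p}_{\mathrm{tt}}\mathrm{HALT}$, and by composition $A\le^{p}_{\mathrm{tt}}R_{K_U}$ implies $A\le^{p}_{\mathrm{tt}}\mathrm{HALT}$.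
\end{proof}

\begin{thebibliography}{9}

\bibitem{limits}
\emph{Limits on the Computational Power of Random Strings},
\texttt{http://www.cs.umd.edu/\%7Egasarch/papers/randomstrings.pdf}.

\bibitem{tuz}
Ta-Shma, Umans and Zuckerman,
\emph{Lossless condensers, unbalanced expanders, and extractors},
Combinatorica 27 (2007) 213--240.

\end{thebibliography}
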